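\title{Polynomial modules for $GL_n$ that are both injective and projective}

\begin{abstract}
Let $G$ be the general linear group $GL_n$ over a field, either classical in characteristic $l=p>0$ or quantized at a parameter $q$, with $l$ the least positive integer such that $1+q+\cdots+q^{l-1}=0$. We prove that if the injective hull $I(\lambda)$ of a simple polynomial module $L(\lambda)$ is projective in the category of polynomial modules, then $I(\lambda)$ is injective as a module for the first Frobenius kernel $G_1$, or $\lambda$ is column $l$-regular. Such an $I(\lambda)$ is a summand of tensor space, hence a tilting module $T(\mu)$. If $\mu$ lies above the Steinberg weight, the first alternative holds. Otherwise the second is forced by the invariant $\ker e_i/\operatorname{im}e_i^{l-1}$ of a raising operator $e_i$, which we compute on tensor space and on products of symmetric powers.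
\end{abstract}

\section{Introduction}

Let $k$ be a field, let $q\in k^\times$, and let $G=GL_n$ be the general linear group over $k$ quantized at $q$; for $q=1$ it is the classical group. A $G$-module is a comodule over the coordinate Hopf algebra $k[G]$, which is generated by the matrix coefficients $c_{ab}$ and the inverse of the (quantum) determinant \cite{DD,Don}. We assume that $1+q+\cdots+q^{l-1}=0$ for some positive integer $l$, and we take $l$ least with this property; if $q=1$, then $l=p=\operatorname{char}k>0$. The first Frobenius kernel $G_1$ has the finite-dimensional coordinate algebra $k[G_1]=k[G]/(c_{ab}^l-\delta_{ab})$, so that $G_1$-modules are modules for the finite-dimensional algebra $k[G_1]^*$.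

A $G$-module is \emph{polynomial} if its coefficient functions lie in the subalgebra generated by the $c_{ab}$. Let $\operatorname{Pol}(n)$ be the category of finite-dimensional polynomial modules. Each such module is uniquely a direct sum of polynomial modules that are homogeneous of degrees $r\ge0$, and the category $\operatorname{Pol}(n,r)$ of those of degree $r$ is equivalent to the category of finite-dimensional modules for the $q$-Schur algebra $S(n,r)$. In particular, polynomial modules have projective covers and injective hulls in $\operatorname{Pol}(n)$. The simple objects $L(\lambda)$ are indexed by their highest weights, the set $\Lambda^+(n)$ of partitions $\lambda=(\lambda_1,\dots,\lambda_n)$ with at most $n$ parts. Let $I(\lambda)$ be the injective hull and $P(\lambda)$ the projective cover of $L(\lambda)$ in $\operatorname{Pol}(n)$. A partition $\lambda$ is \emph{column $l$-regular} if $\lambda_j-\lambda_{j+1}\le l-1$ for $1\le j\le n$, where $\lambda_{n+1}=0$; equivalently, no nonzero part of the conjugate partition is repeated $l$ or more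 times.

For which $\lambda$ is $I(\lambda)$ also projective? The following statement was posed as a conjecture in \cite{PI}; we prove it in both the classical and the quantized case.

\begin{theorem}\label{thm:main}
Let $\lambda\in\Lambda^+(n)$ and suppose that $I(\lambda)$ is projective in $\operatorname{Pol}(n)$. Then $I(\lambda)$ is injective as a $G_1$-module, or $\lambda$ is column $l$-regular.
\end{theorem}

The ``or'' is inclusive. The two conditions measure different things. Column regularity concerns the socle: by Steinberg's tensor product theorem, recalled as (Q2) below, it says that $L(\lambda)$ has no Frobenius-twisted factor. Injectivity over $G_1$ concerns the whole module. For $q=1$, for instance, $G_1$-modules are modules for the restricted enveloping algebra of $\mathfrak{gl}_n$; this algebra is self-injective and, by the Poincar\'e--Birkhoff--Witt theorem, free over the subalgebra $k[e_i]/(e_i^p)$ generated by a simple root vector $e_i$. So a $G_1$-injective module is free over $k[e_i]/(e_i^p)$: all Jordan blocks of $e_i$ have the maximal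 size $p$.

Neither alternative can be dropped. Let $n=1$ and $\lambda=(r)$. Then $S(1,r)=k$, so $I(\lambda)=L(\lambda)$ is projective. The coalgebra $k[G_1]=k[c]/(c^l-1)$ has a basis of group-like elements, so all $G_1$-modules are semisimple and hence injective. Thus the first alternative always holds, while the second holds only for $r\le l-1$. At the other extreme, let $q=1$, $n\ge2$ and $\lambda=0$. Then $I(0)$ is the trivial module, which is projective because $S(n,0)=k$; it is one-dimensional, so it is not free over $k[e_i]/(e_i^p)$ and the first alternative fails. Section~\ref{sec:tilting} shows two mechanisms behind these examples, one in degrees $r\le n$ that forces column regularity and one, the Steinberg module, that forces $G_1$-injectivity. The theorem says that one of the two conclusions is always available.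

The proof runs as follows. A projective $I(\lambda)$ is a summand of the tensor power $E^{\otimes r}$ of the natural module, so it is an indecomposable tilting module $T(\mu)$. If $\mu_i-\mu_{i+1}\ge l-1$ for all $i<n$, the Steinberg module gives $G_1$-injectivity (Section~\ref{sec:tilting}). If $\mu_i-\mu_{i+1}\le l-2$ for some $i$, we study the Jordan blocks of $e_i$ of size less than $l$; they are counted by $H=\ker e_i/\operatorname{im}e_i^{l-1}$, graded by $\theta_i-\theta_{i+1}$ on weight $\theta$ (Sections~\ref{sec:strings} and~\ref{sec:H}). On summands of $E^{\otimes r}$ the space $H$ lives in degrees $\ge0$, and $H(T(\mu))\neq0$. The main step, Proposition~\ref{prop:key}, says that if $\lambda$ is not column $l$-regular, a class of $H(I(\lambda))$ in degree $\ge0$ forces one in negative degree. It is proved in Sections~\ref{sec:gf}--\ref{sec:key} by a generating function computation and a passage from rank $n$ to rank $n+1$ and back.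

\section{Polynomial modules and the Schur algebra}\label{sec:background}

\subsection{Notation}
Let $\mathbb N=\{0,1,2,\dots\}$, let $\Lambda(N,r)$ be the set of $\alpha\in\mathbb N^N$ with $|\alpha|=\sum_j\alpha_j=r$, and let $\Lambda^+(n,r)=\Lambda^+(n)\cap\Lambda(n,r)$. The dominance order on weights of the same degree is $\theta\le\mu$ if $\theta_1+\dots+\theta_j\le\mu_1+\dots+\mu_j$ for all $j$. We write $\varepsilon_1,\dots,\varepsilon_n$ for the standard basis of $\mathbb Z^n$, $\delta=(n-1,\dots,1,0)$, $M^\theta$ for a weight space, and $\operatorname{ch}M=\sum_\theta\dim M^\theta\,x^\theta$ for the character. For a polynomial $f$ put $f^F(x_1,x_2,\dots)=f(x_1^l,x_2^l,\dots)$, and let $[x_{n+1}^j]f$ be the coefficient of $x_{n+1}^j$, a polynomial in the remaining variables. We write $X\mid Y$ if $X$ is isomorphic to a direct summand of $Y$. Bars refer to the classical group over $k$, written $\overline{GL}_n$, with simple polynomial modules $\bar L(\tau)$; if $q\neq1$, the characteristic of $k$ may be $0$. A subscript $n$ or $n+1$ records the rank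 when both occur.

Put $[b]_q=1+q+\dots+q^{b-1}$. Then $l\ge2$, and $[b]_q=0$ if and only if $l\mid b$: for $q=1$ this is the definition of the characteristic, and for $q\ne1$ the number $l$ is the order of $q$. The Gaussian binomials satisfy $\binom ja_q[a]_q!\,[j-a]_q!=[j]_q!$, so $\binom la_q=0$ for $0<a<l$.

Dividing the differences $\lambda_j-\lambda_{j+1}$ ($1\le j\le n$) by $l$ with remainder shows that each $\lambda\in\Lambda^+(n)$ is uniquely
\[
\lambda=\lambda^0+l\lambda^1,\qquad \lambda^0\text{ column $l$-regular},\quad \lambda^1\in\Lambda^+(n),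
\]
with $\lambda^1_j-\lambda^1_{j+1}=\lfloor(\lambda_j-\lambda_{j+1})/l\rfloor$. So $\lambda$ is column $l$-regular if and only if $\lambda^1=0$. The decomposition is unchanged when $\lambda$ is viewed in $\Lambda^+(n+1)$.

\subsection{Quoted facts}
Let $E$ be the natural module. Let $\nabla(\mu)$ be the largest submodule of $I(\mu)$, and $\Delta(\mu)$ the largest quotient of $P(\mu)$, all of whose composition factors $L(\nu)$ have $\nu\le\mu$. A polynomial module is \emph{tilting} if it has a filtration with sections of the form $\nabla(\mu)$ and also one with sections of the form $\Delta(\mu)$. We use the following standard facts; see \cite{Jan} for $q=1$ and \cite{DD,Don} in general.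
\begin{itemize}
\item[(Q1)] The modules $L(\lambda)$ are absolutely irreducible, $\dim L(\lambda)^\lambda=1$, and all weights of $L(\lambda)$ are $\le\lambda$; hence their characters are linearly independent. Characters of polynomial modules are symmetric polynomials.
\item[(Q2)] (Steinberg) $\operatorname{ch}L(\lambda)=\operatorname{ch}L(\lambda^0)\cdot(\operatorname{ch}\bar L(\lambda^1))^F$.
\item[(Q3)] $E^{\otimes r}$ is tilting. Tensor products and summands of tilting modules are tilting. The indecomposable polynomial tilting modules are the $T(\mu)$, $\mu\in\Lambda^+(n)$; all weights of $T(\mu)$ are $\le\mu$, and $\dim T(\mu)^\mu=1$.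
\item[(Q4)] The Steinberg module $\mathrm{St}=L((l-1)\delta)=T((l-1)\delta)$ is injective as a $G_1$-module, and the tensor product of a $G_1$-injective module with any $G$-module is $G_1$-injective.
\end{itemize}
Fact (Q4) and tensor products of $G$-modules other than $E^{\otimes r}$ are used only in Proposition~\ref{prop:St}. Everything else takes place in the categories of $S(n,r)$-modules with their weight spaces and the modules $E^{\otimes r}$.

\subsection{Change of field}
Let $k'\supseteq k$ be a field extension; it changes neither $l$ nor column regularity, $S(n,r)_{k'}=S(n,r)\otimes k'$, and $L_{k'}(\nu)=L(\nu)\otimes k'$ by (Q1). Projective modules are the summands of free modules and injective modules are the summands of duals of free right modules, so both properties pass to $k'$. Since $\operatorname{Hom}(L_{k'}(\nu),I(\lambda)\otimes k')=\operatorname{Hom}(L(\nu),I(\lambda))\otimes k'$, the injective module $I(\lambda)\otimes k'$ has socle $L_{k'}(\lambda)$ and is its injective hull. Finally, $\operatorname{Ext}^1_{G_1}(X,M)\otimes k'\cong\operatorname{Ext}^1_{G_{1,k'}}(X_{k'},M_{k'})$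 for finite-dimensional modules over the finite-dimensional algebra $k[G_1]^*$, so $M$ is $G_1$-injective if $M_{k'}$ is $G_{1,k'}$-injective. We may therefore assume from now on that \emph{$k$ is algebraically closed}. We fix $v\in k$ with $v^2=q$, and $v=1$ if $q=1$.

\subsection{Tensor space}
Let $\mathcal H_r$ be the Hecke algebra of the symmetric group $\mathfrak S_r$. It has generators $T_1,\dots,T_{r-1}$ with $(T_j-q)(T_j+1)=0$ and a basis $T_w$, $w\in\mathfrak S_r$, with $T_wT_j=T_{ws_j}$ if $\ell(ws_j)>\ell(w)$ and $T_wT_j=qT_{ws_j}+(q-1)T_w$ otherwise, and symmetrically on the left. The linear form $\operatorname{tr}(T_w)=\delta_{w,1}$ makes it a symmetric algebra: $(h,h')\mapsto\operatorname{tr}(hh')$ is symmetric and nondegenerate. For a composition $\alpha$ of $r$ let $\mathfrak S_\alpha$ be the Young subgroup, $\mathcal H_\alpha$ the span of the $T_w$ with $w\in\mathfrak S_\alpha$, and $\Sigma_\alpha=\sum_{w\in\mathfrak S_\alpha}T_w$. The algebra $\mathcal H_r$ is free as a left $\mathcal H_\alpha$-module on the $T_d$, where $d$ runs over the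 shortest elements of the cosets $\mathfrak S_\alpha w$.

For $h=\sum_wa_wT_w$, the multiplication rule applied to each pair $\{w,s_jw\}$ shows that $T_jh=qh$ if and only if $a_w=a_{s_jw}$ for all $w$, and likewise on the right. Hence the right ideal $\{h:T_jh=qh\text{ for all }T_j\in\mathcal H_\alpha\}$ has as a basis the coset sums $T_C=\sum_{w\in C}T_w=\Sigma_\alpha T_d$, $C=\mathfrak S_\alpha d$, and
\begin{equation}\label{eq:ideal}
\Sigma_\alpha\mathcal H_r=\{h\in\mathcal H_r:\ T_jh=qh\text{ for all }T_j\in\mathcal H_\alpha\}.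
\end{equation}
Since $\Sigma_\alpha T_j=q\Sigma_\alpha$ for $T_j\in\mathcal H_\alpha$, the module $\Sigma_\alpha\mathcal H_r$ is a quotient of the module induced from the trivial $\mathcal H_\alpha$-module ($T_j\mapsto q$), and it is isomorphic to it because the dimensions agree.

Let $z_1,\dots,z_n$ be the standard basis of $E$; we omit $\otimes$ in words. Let $T_j$ act on the right of $E^{\otimes r}$ in places $j,j+1$ by
\[
(z_az_a)T=q\,z_az_a,\qquad (z_az_b)T=v\,z_bz_a,\qquad (z_bz_a)T=v\,z_az_b+(q-1)z_bz_a\qquad(a<b).
\]
These formulas define an action, and $(E^{\otimes r})^\alpha\cong\Sigma_\alpha\mathcal H_r$ for $\alpha\in\Lambda(n,r)$. To see both, attach to a coset $C=\mathfrak S_\alpha w$ the word $\mathbf a=(a_1,\dots,a_r)$, where $a_j$ is the number of the block of $\alpha$ containing $w(j)$. If $a_j=a_{j+1}$, then $Cs_j=C$ and $T_CT_j=qT_C$. If $a_j<a_{j+1}$, then $w(j)<w(j+1)$ for all $w\in C$, so $T_CT_j=T_{Cs_j}$. If $a_j>a_{j+1}$, then $T_CT_j=qT_{Cs_j}+(q-1)T_C$. The bijection $T_C\mapsto v^{\operatorname{inv}(\mathbf a)}z_{a_1}\cdots z_{a_r}$,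 where $\operatorname{inv}$ counts inversions, turns these three rules into the three formulas above.

Thus $S(n,r)=\operatorname{End}_{\mathcal H_r}(E^{\otimes r})$ is the $q$-Schur algebra of Dipper--James. Under the equivalence with $\operatorname{Pol}(n,r)$, its faithful module $E^{\otimes r}$ is the tensor power of the natural module, and $M^\alpha=\xi_\alpha M$, where $\xi_\alpha\in S(n,r)$ is the projection of $E^{\otimes r}$ onto $(E^{\otimes r})^\alpha$.

\subsection{Raising operators}
Let $1\le i<n$. On $E$ let $e_iz_{i+1}=z_i$ and $e_iz_a=0$ for $a\ne i+1$, and let $\kappa_i$ act on weight $\theta$ as $v^{\theta_i-\theta_{i+1}}$. On $E^{\otimes r}$ put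
\begin{equation}\label{eq:ei}
e_i=\sum_{j=1}^r1^{\otimes(j-1)}\otimes e_i\otimes\kappa_i^{\otimes(r-j)}.
\end{equation}
For $q=1$ this is the action of the root vector of $\mathfrak{gl}_n$.

\begin{lemma}\label{lem:ei}
The operator $e_i$ lies in $S(n,r)$. It acts on every $M\in\operatorname{Pol}(n,r)$ and maps $M^\theta$ to $M^{\theta+\varepsilon_i-\varepsilon_{i+1}}$.
\end{lemma}

\begin{proof}
First let $r=2$; we compare $e_i(yT)$ and $(e_iy)T$ on words $y$. If $y$ does not contain $z_{i+1}$, both vanish. If $y$ is $z_{i+1}z_c$ or $z_cz_{i+1}$ with $c\notin\{i,i+1\}$, then on both of these words $e_i$ replaces $z_{i+1}$ by $z_i$, and $i$, $i+1$ lie on the same side of $c$, so the two expressions agree. In the remaining cases $e_i(z_iz_{i+1})=z_iz_i$, $e_i(z_{i+1}z_i)=v\,z_iz_i$ and $e_i(z_{i+1}z_{i+1})=v^{-1}t$ with $t=z_iz_{i+1}+v\,z_{i+1}z_i$, and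
\[
\begin{aligned}
e_i((z_iz_{i+1})T)&=v\cdot v\,z_iz_i=(z_iz_i)T,\\
e_i((z_{i+1}z_i)T)&=v\,z_iz_i+(q-1)v\,z_iz_i=(v\,z_iz_i)T,\\
tT&=v\,z_{i+1}z_i+q\,z_iz_{i+1}+v(q-1)z_{i+1}z_i=qt .
\end{aligned}
\]
For general $r$, the terms $j,j+1$ of \eqref{eq:ei} together act in places $j,j+1$ by the operator for $r=2$, and every other term acts there by $1\otimes1$ or $\kappa_i\otimes\kappa_i$, which commute with $T$ because $T$ preserves weights. So $e_i$ commutes with $T_j$. The last claim is the identity $e_i\xi_\theta=\xi_{\theta+\varepsilon_i-\varepsilon_{i+1}}e_i$ (with $\xi=0$ for a weight with a negative entry), which holds on $E^{\otimes r}$.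
\end{proof}

\subsection{Symmetric powers}
The modules $I(\lambda)$ are not explicit, but certain direct sums of them are. Let $S(E)=\bigoplus_cS^cE$ be the algebra generated by $z_1,\dots,z_n$ with relations $z_bz_a=v\,z_az_b$ for $a<b$. The ordered monomials $z^b=z_1^{b_1}\cdots z_n^{b_n}$ span it, and they are independent because the map sending a word $z_{a_1}\cdots z_{a_c}$ to $v^{\operatorname{inv}(\mathbf a)}$ times the commutative monomial of the same content kills the relations. On $E\otimes E$ we have $(z_az_b)(T-q)=v(z_bz_a-v\,z_az_b)$ and $(z_bz_a)(T-q)=-(z_bz_a-v\,z_az_b)$ for $a<b$, and $T-q$ kills $z_az_a$. Therefore, for any $N\ge1$ and $\alpha\in\Lambda(N,r)$,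
\[
S^\alpha E:=E^{\otimes r}\Big/\sum_{T_j\in\mathcal H_\alpha}E^{\otimes r}(T_j-q)=S^{\alpha_1}E\otimes\cdots\otimes S^{\alpha_N}E
\]
as vector spaces. We regard $S^\alpha E$ as an $S(n,r)$-module through the quotient; $e_i$ acts by \eqref{eq:ei}.

\begin{lemma}\label{lem:sym}
For $\alpha\in\Lambda(n,r)$ we have $S^\alpha E\cong\bigoplus_{\lambda\in\Lambda^+(n,r)}I(\lambda)^{\oplus\dim L(\lambda)^\alpha}$.
\end{lemma}

\begin{proof}
Write $S=S(n,r)$ and $W=E^{\otimes r}$. Since $\mathcal H_r$ is symmetric, $f\mapsto\operatorname{tr}\circ f$ is an isomorphism $\operatorname{Hom}_{\mathcal H_r}(W,\mathcal H_r)\to W^*$ of right $S$-modules. It carries $hf$ to $y\mapsto\operatorname{tr}(hf(y))=\operatorname{tr}(f(yh))$. By \eqref{eq:ideal}, $\xi_\alpha S=\operatorname{Hom}_{\mathcal H_r}(W,\Sigma_\alpha\mathcal H_r)$ consists of the $f$ with $T_jf=qf$ for all $T_j\in\mathcal H_\alpha$, and these correspond to the linear forms vanishing on all $W(T_j-q)$. So $S^\alpha E\cong(\xi_\alpha S)^*$, and $\operatorname{Hom}_S(M,S^\alpha E)\cong(\xi_\alpha S\otimes_SM)^*=(M^\alpha)^*$.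 This functor of $M$ is exact, so $S^\alpha E$ is injective, and the multiplicity of $I(\lambda)$ is $\dim\operatorname{Hom}(L(\lambda),S^\alpha E)=\dim L(\lambda)^\alpha$.
\end{proof}

\subsection{From rank $n+1$ to rank $n$}

\begin{lemma}\label{lem:trunc}
Let $\nu\in\Lambda^+(n+1,r)$, $0\le j\le r$, and $\xi^{(j)}=\sum_{\theta\in\Lambda(n,r-j)}\xi_{(\theta,j)}\in S(n+1,r)$.
\begin{itemize}
\item[(a)] $[x_{n+1}^j]\operatorname{ch}L_{n+1}(\nu)$ is the character of an $S(n,r-j)$-module.
\item[(b)] $\xi^{(0)}S(n+1,r)\xi^{(0)}=S(n,r)$, and $\xi^{(0)}L_{n+1}(\nu)$ is $L_n(\nu)$ if $\nu_{n+1}=0$ and is $0$ if $\nu_{n+1}>0$.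
\end{itemize}
\end{lemma}

\begin{proof}
(a) Write $\xi=\xi^{(j)}$. The weight space $(E_{n+1}^{\otimes r})^{(\theta,j)}$ is induced from the trivial module of $\mathcal H_{(\theta,j)}$. By transitivity of induction, $\xi E_{n+1}^{\otimes r}$ is induced from the module $E_n^{\otimes(r-j)}\otimes(\text{trivial})$ for $\mathcal H_{r-j}\otimes\mathcal H_j$, compatibly with the decompositions indexed by $\theta$. Inducing endomorphisms gives a unital algebra map $S(n,r-j)\to\operatorname{End}_{\mathcal H_r}(\xi E_{n+1}^{\otimes r})=\xi S(n+1,r)\xi$ with $\xi_\theta\mapsto\xi_{(\theta,j)}$. So $\xi L_{n+1}(\nu)$ is an $S(n,r-j)$-module with the stated character.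

(b) Write $\xi=\xi^{(0)}$, $S=S(n+1,r)$, $L=L_{n+1}(\nu)$. Then $\xi E_{n+1}^{\otimes r}=E_n^{\otimes r}$, which gives the first claim. For $0\ne y\in\xi L$ we have $\xi S\xi y=\xi Sy=\xi L$, so $\xi L$ is simple or zero. If $\nu_{n+1}=0$, it is nonzero with highest weight $\nu$. If $\nu_{n+1}>0$, a weight $(\theta,0)$ has $\theta_1+\dots+\theta_n=r>\nu_1+\dots+\nu_n$ and is not $\le\nu$.
\end{proof}

The proof does not involve $l$, so the lemma also holds for $\overline{GL}_{n+1}$ in any characteristic.

\section{Reduction to tilting modules}\label{sec:tilting}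

\begin{lemma}\label{lem:summand}
Let $\lambda\in\Lambda^+(n,r)$ with $I(\lambda)$ projective. Then $I(\lambda)\mid E^{\otimes r}$, and $I(\lambda)\cong T(\mu)$ for some $\mu\in\Lambda^+(n,r)$.
\end{lemma}

\begin{proof}
Since $E^{\otimes r}$ is faithful, $s\mapsto(sy)_y$, with $y$ running over a basis, embeds the left module $S(n,r)$ in a direct sum of copies of $E^{\otimes r}$. The indecomposable projective module $I(\lambda)$ is a summand of $S(n,r)$, so it embeds in this sum; being injective, it is a summand of it. By the Krull--Schmidt theorem $I(\lambda)\mid E^{\otimes r}$, and (Q3) gives the rest.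
\end{proof}

This is the only use of projectivity in the paper. In low degree it already decides the question.

\begin{example}\label{ex:low}
Let $r\le n$ and $\omega=(1^r,0^{n-r})$. Then $E^{\otimes r}=S^\omega E$, so Lemmas~\ref{lem:summand} and~\ref{lem:sym} show that $L(\lambda)^\omega\ne0$ if $I(\lambda)$ is projective. If $\lambda^1\neq0$, every weight of $L(\lambda)$ has an entry $\ge l\ge2$ by (Q2), so $L(\lambda)^\omega=0$. Hence $\lambda$ is column $l$-regular.
\end{example}

For $r>n$ there is no weight $\omega$, and the conclusion can fail.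

\begin{example}\label{ex:three}
Let $n=2$, $l=2$, $r=3$. The partition $(2,1)$ is column $2$-regular and $(3,0)=(1,0)+2(1,0)$ is not. By (Q2), $\operatorname{ch}L(3,0)=(x_1+x_2)(x_1^2+x_2^2)$, so $\dim L(3,0)=4$. By Lemma~\ref{lem:sym}, $S^3E=I(3,0)$ and $S^2E\otimes E=I(3,0)\oplus I(2,1)$, of dimensions $4$ and $6$. So $I(3,0)=L(3,0)$, and $I(2,1)=L(2,1)$ since the latter has the two weights $(2,1),(1,2)$. Thus $S(2,3)$ is semisimple, $I(3,0)$ is projective, and $I(3,0)=T(3,0)$. The next proposition shows that it is $G_1$-injective.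
\end{example}

\begin{proposition}\label{prop:St}
If $\mu\in\Lambda^+(n)$ and $\mu_i-\mu_{i+1}\ge l-1$ for all $1\le i<n$, then $T(\mu)$ is injective as a $G_1$-module.
\end{proposition}

\begin{proof}
The hypothesis (vacuous if $n=1$) says that $\nu=\mu-(l-1)\delta$ lies in $\Lambda^+(n)$. By (Q3) and (Q4), $\mathrm{St}\otimes T(\nu)$ is tilting, it has weight $\mu$, and all its weights are $\le\mu$. A summand $T(\rho)$ having weight $\mu$ satisfies $\mu\le\rho\le\mu$, so $T(\mu)\mid\mathrm{St}\otimes T(\nu)$, which is $G_1$-injective by (Q4).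
\end{proof}

It remains to treat $I(\lambda)\cong T(\mu)$ with $\mu_i-\mu_{i+1}\le l-2$ for some $i<n$, and to show that $\lambda$ is column $l$-regular. The difficulty is that the hypothesis concerns the highest weight $\mu$ and the conclusion concerns the socle $\lambda$. We need a quantity that is additive on direct sums, is visible at the highest weight, and can be computed on both $E^{\otimes r}$ and $S^\alpha E$. The Jordan type of $e_i$ has these properties, so we first study it in the abstract.

\section{Strings}\label{sec:strings}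

Let $\mathcal G$ be the category of finite-dimensional graded spaces $U=\bigoplus_{j\in\mathbb Z}U_j$ with an operator $e$ of degree $2$ such that $e^l=0$; morphisms preserve degrees and commute with $e$. For $0\le t\le l-1$ let $J(t)$ be the Jordan block of size $t+1$ placed in degrees $-t,-t+2,\dots,t$, and let $U\langle c\rangle$ be $U$ with degrees raised by $c$. The objects $J(t)\langle c\rangle$ are called \emph{strings}. Every object is a direct sum of strings, as for any finite-dimensional graded $k[e]$-module, and the decomposition is unique up to isomorphism because a string has endomorphism ring $k$. An object is \emph{free} if it is a sum of strings $J(l-1)\langle c\rangle$; these are free graded $k[e]/(e^l)$-modules, hence projective in $\mathcal G$. Put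
\[
H(U)=\ker e/\operatorname{im}e^{l-1}.
\]
This graded space is additive in $U$. For a string $J(t)\langle c\rangle$ the kernel is the top degree $t+c$, and $e^{l-1}$ reaches it exactly when $t=l-1$. So $\dim H(U)_j$ is \emph{the number of non-free strings of $U$ that end in degree $j$}.

Following \eqref{eq:ei}, let $e$ act on $U\otimes W$ as $X+Y$ with $X=e\otimes\kappa$, $Y=1\otimes e$, where $\kappa=v^j$ in degree $j$. As $\kappa e=qe\kappa$, we have $XY=qYX$, and the $q$-binomial theorem gives
\begin{equation}\label{eq:binom}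
(X+Y)^j=\sum_{a=0}^j\binom ja_qY^aX^{j-a}.
\end{equation}
For $j=l$ the middle coefficients vanish and $X^l=Y^l=0$, so $U\otimes W\in\mathcal G$. The product is functorial, and associative because in either bracketing $e$ acts on a triple product as $e\otimes\kappa\otimes\kappa+1\otimes e\otimes\kappa+1\otimes1\otimes e$. The object $J(0)$ is a unit.

\begin{lemma}\label{lem:strings}
\begin{itemize}
\item[(a)] If $Q$ is free, so are $Q\otimes U$ and $U\otimes Q$.
\item[(b)] $U\langle c\rangle\otimes W\cong U\otimes W\langle c\rangle\cong(U\otimes W)\langle c\rangle$.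
\item[(c)] $J(1)\otimes J(t)\cong J(t+1)\oplus J(t-1)$ for $0\le t\le l-2$, where $J(-1)=0$.
\item[(d)] For $t_1,\dots,t_N\in[0,l-1]$ there are $\phi(t_1,\dots,t_N;m)\in\mathbb N$ with
\[
J(t_1)\otimes\cdots\otimes J(t_N)\cong\bigoplus_{m=0}^{l-2}J(m)^{\oplus\phi(t_1,\dots,t_N;m)}\oplus\text{free}.
\]
They vanish if some $t_j=l-1$. If $\phi(t_1,\dots,t_N;m)\ne0$, then $m\le\sum t_j$ and $m\equiv\sum t_j\pmod2$. Moreover
\begin{equation}\label{eq:rec}
\phi(t_1,\dots,t_N,t;m)=\sum_{m'=0}^{l-2}\phi(t_1,\dots,t_N;m')\,\phi(m',t;m).
\end{equation}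
\end{itemize}
\end{lemma}

The point of (d) is that the non-free strings are \emph{unshifted}: they are centered at degree $0$ and therefore end in degrees $\ge0$.

\begin{proof}
(a) The subobjects $U_{\ge j}$ filter $U$, and $e$ is zero on the sections $U_j$. On $Q\otimes U_j$ the operator is $v^je\otimes1$, and on $U_j\otimes Q$ it is $1\otimes e$. So the induced filtrations have free sections, and they split because free objects are projective.

(b) We have $U\langle c\rangle\otimes W=(U\otimes W)\langle c\rangle$, since $\kappa$ acts on the second factor only. On $U\otimes W\langle c\rangle$ the operator is $v^ce\otimes\kappa+1\otimes e$. The map $\psi$ that multiplies $U_j$ by $v^{c\lfloor j/2\rfloor}$ satisfies $\psi e=v^ce\psi$, so $\psi\otimes1$ is an isomorphism $(U\otimes W)\langle c\rangle\to U\otimes W\langle c\rangle$.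

(c) For $t=0$ use the unit. Let $1\le t\le l-2$, $J(1)=\langle a_0,a_1\rangle$, $J(t)=\langle w_0,\dots,w_t\rangle$, with $e$ raising indices by one. The product has dimension $1$ in degrees $\pm(t+1)$ and dimension $2$ in degrees $-t+1,-t+3,\dots,t-1$. Fix a decomposition into strings. Exactly one string $Z$ starts in degree $-t-1$, and it is generated by $a_0\otimes w_0$. Since $X^2=0$ and $Y^{t+1}=0$, formula \eqref{eq:binom} gives
\[
e^{t+1}(a_0\otimes w_0)=[t+1]_q\,Y^tX(a_0\otimes w_0)=[t+1]_q\,v^{-t}\,a_1\otimes w_t,
\]
which is nonzero because $t+1<l$. So $Z\cong J(t+1)$, and the other strings fill one dimension in each of the degrees $-t+1,\dots,t-1$. A vector of degree $<t-1$ among these is $y=\zeta\,a_0\otimes w_j+\zeta'\,a_1\otimes w_{j-1}$ with $1\le j\le t-1$, and $ey=\zeta\,a_0\otimes w_{j+1}+(\zeta v^{2j-t}+\zeta')\,a_1\otimes w_j$ vanishes only for $\zeta=\zeta'=0$. So no string ends below degree $t-1$, and the other strings form a single $J(t-1)$.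

(d) By induction on $j$, using (c) and (a), $J(1)^{\otimes j}$ is a sum of unshifted $J(m)$ with $m\le l-2$ and a free object. By (c), $J(t)\mid J(1)^{\otimes t}$ for $t\le l-1$. So the product in (d) is a summand of $J(1)^{\otimes\sum t_j}$, and uniqueness of decompositions gives its form. The vanishing for $t_j=l-1$ is (a). The product lives in degrees $\le\sum t_j$ of the parity of $\sum t_j$, and $J(m)$ has top degree $m$. For \eqref{eq:rec}, tensor the decomposition with $J(t)$ and apply (a).
\end{proof}

\section{The invariant $H$ on polynomial modules}\label{sec:H}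

From now on $n\ge2$, and $i$ is fixed with $1\le i<n$. Put $\beta=\varepsilon_i-\varepsilon_{i+1}$ and $d(\theta)=\theta_i-\theta_{i+1}$, and place weight $\theta$ in degree $d(\theta)$. Then $E\cong J(1)\oplus J(0)^{\oplus(n-2)}$ in $\mathcal G$, and by \eqref{eq:ei} the space $E^{\otimes r}$ with $e_i$ is the tensor power in $\mathcal G$. Hence $e_i^l=0$ on $E^{\otimes r}$, so $e_i^l=0$ in $S(n,r)$, and every $M\in\operatorname{Pol}(n)$ is an object of $\mathcal G$. Likewise $S^\alpha E$ is the tensor product in $\mathcal G$ of the $S^{\alpha_j}E$. By Lemma~\ref{lem:ei}, $H(M)=\bigoplus_\theta H(M)_\theta$ with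
\[
H(M)_\theta=\{y\in M^\theta:e_iy=0\}\big/e_i^{\,l-1}M^{\theta-(l-1)\beta}\quad\text{in degree }d(\theta).
\]

\begin{lemma}\label{lem:top}
If $\mu\in\Lambda^+(n)$ and $m=d(\mu)\le l-2$, then $H(T(\mu))_\mu\ne0$.
\end{lemma}

\begin{proof}
Let $0\ne y\in T(\mu)^\mu$. Then $e_iy=0$ because $\mu+\beta\not\le\mu$. Interchanging coordinates $i$ and $i+1$ of $\mu-(l-1)\beta$ changes $d$ from $m-2(l-1)$ to $2(l-1)-m$ and so gives $\mu+(l-1-m)\beta$. As $l-1-m\ge1$, this is not $\le\mu$ and is not a weight of $T(\mu)$. By symmetry of characters $T(\mu)^{\mu-(l-1)\beta}=0$, so the class of $y$ is nonzero.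
\end{proof}

\begin{lemma}\label{lem:tensor}
$H(E^{\otimes r})_\theta=0$ if $d(\theta)<0$.
\end{lemma}

\begin{proof}
In $\mathcal G$, $E^{\otimes r}$ is a sum of products of copies of $J(1)$ and $J(0)$; apply Lemma~\ref{lem:strings}(d).
\end{proof}

Symmetric powers behave differently. Let $S^c_{\{i,i+1\}}\subseteq S^cE$ be the span of the monomials $y_b=z_i^{c-b}z_{i+1}^b$, $0\le b\le c$.

\begin{lemma}\label{lem:sympow}
In $\mathcal G$, the object $S^aE$ is the direct sum, over all $\gamma\in\mathbb N^{n-2}$ with $|\gamma|\le a$, of copies of $S^{a-|\gamma|}_{\{i,i+1\}}$, the copy for $\gamma$ being spanned by the monomials whose exponents outside $z_i,z_{i+1}$ form the vector $\gamma$. If $c=lu+t$ with $0\le t\le l-1$, then $S^c_{\{i,i+1\}}\cong J(t)\langle-lu\rangle\oplus\text{free}$.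
\end{lemma}

\begin{proof}
Apply \eqref{eq:ei} to an ordered monomial $z^b$ and put $g=b_{i+1}$. Consider the term that changes the factor $z_{i+1}$ having $j$ such factors on its left. The operators $\kappa_i$ on its right contribute $v^{-(g-1-j)}$, and moving the new $z_i$ to the left contributes $v^j$, since $z_{i+1}^jz_i=v^jz_iz_{i+1}^j$. So
\[
e_iz^b=\sum_{j=0}^{g-1}v^{2j-(g-1)}\,z^{b+\beta}=v^{1-g}[g]_q\,z^{b+\beta}.
\]
The coefficient depends only on $b_{i+1}$, which gives the first claim, and it vanishes exactly when $l\mid b_{i+1}$. So in $S^c_{\{i,i+1\}}$, where $y_b$ has degree $c-2b$, the strings are spanned by the $y_b$ with $b\in[lj,lj+l-1]$ for $0\le j<u$, which are free, and with $b\in[lu,c]$. The last string has length $t+1$ and top degree $c-2lu=t-lu$; see Figure~\ref{fig:strings}.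
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\foreach \x/\y/\z in {0/7/-7,1/6/-5,2/5/-3,3/4/-1,4/3/1,5/2/3,6/1/5,7/0/7}{
  \fill (\x,0) circle (1.5pt);
  \node[above] at (\x,0.08) {$y_{\y}$};
  \node[below] at (\x,-0.08) {$\z$};}
\foreach \x in {0,2,3,5,6}{\draw[->] (\x+0.15,0) -- (\x+0.85,0);}
\end{tikzpicture}
\caption{The action of $e_i$ on the monomials $y_b=z_i^{7-b}z_{i+1}^b$ for $l=3$, with degrees $7-2b$ written below. An arrow is a nonzero multiple; $e_iy_b=0$ exactly when $3\mid b$. There are two free strings of length $3$, and one short string $J(1)\langle-6\rangle$, which ends in degree $-5$.}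
\label{fig:strings}
\end{figure}

So the short string of $S^c_{\{i,i+1\}}$ is pushed into negative degree as soon as $c\ge l$. The bound in Lemma~\ref{lem:top} is needed: in Example~\ref{ex:three}, $T(3,0)=S^3E$ is free and $H=0$.

\subsection*{The case $n=2$}
Here these lemmas finish the proof. Let $R=I(\lambda)\cong T(\mu)$ be projective with $\mu_1-\mu_2\le l-2$, and suppose $\lambda^1\neq0$, so that $\lambda_1\ge l$. By Lemma~\ref{lem:sym}, $R\mid S^{\lambda_1}E\otimes S^{\lambda_2}E$. Write $\lambda_j=lu_j+t_j$ with $0\le t_j\le l-1$; then $u_1\ge1$. By Lemmas~\ref{lem:sympow} and~\ref{lem:strings}, this product is $(J(t_1)\otimes J(t_2))\langle-l(u_1+u_2)\rangle\oplus\text{free}$, so $H(R)$ lives in degrees $\le l-2-l<0$. By Lemma~\ref{lem:tensor} it lives in degrees $\ge0$. So $H(R)=0$, contradicting Lemma~\ref{lem:top}.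

\subsection*{What changes for $n\ge3$}
Now $S^aE$ contains copies of $S^c_{\{i,i+1\}}$ with small $c$, so $H(I(\lambda))$ may be nonzero in degrees $\ge0$ even if $\lambda^1\ne0$.

\begin{example}\label{ex:n3}
Let $n=3$, $l=2$, $i=1$, $\lambda=(3,0,0)=(1,0,0)+2(1,0,0)$. By Lemma~\ref{lem:sym}, $I(\lambda)=S^3E=\bigoplus_{c=0}^3S^c_{\{1,2\}}z_3^{3-c}$. The summands with $c$ odd are free, and $H(I(\lambda))$ is spanned by the classes of $z_3^3$, in degree $0$, and $z_2^2z_3$, in degree $-2$.
\end{example}

The class in degree $0$ exists, but it comes with a companion in negative degree. This is the general pattern.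

\begin{proposition}\label{prop:key}
Let $n\ge2$, $1\le i<n$, and let $\lambda\in\Lambda^+(n,r)$ be not column $l$-regular. If $H(I(\lambda))_\theta\ne0$ for some $\theta$ with $d(\theta)\ge0$, then $H(I(\lambda))_{\theta''}\ne0$ for some $\theta''$ with $d(\theta'')<0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:key}]
Let $R=I(\lambda)$ be projective and $r=|\lambda|$. By Lemma~\ref{lem:summand}, $R\mid E^{\otimes r}$ and $R\cong T(\mu)$. If $\mu_i-\mu_{i+1}\ge l-1$ for all $i<n$, then $R$ is $G_1$-injective by Proposition~\ref{prop:St}. Otherwise choose $i<n$ with $\mu_i-\mu_{i+1}\le l-2$ and use $H$ for this $i$. By Lemma~\ref{lem:top}, $H(R)_\mu\ne0$, and $d(\mu)\ge0$. If $\lambda$ were not column $l$-regular, Proposition~\ref{prop:key} would give $H(R)_{\theta''}\neq0$ with $d(\theta'')<0$, against Lemma~\ref{lem:tensor}.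
\end{proof}

\section{A generating function for $H$}\label{sec:gf}

To prove Proposition~\ref{prop:key} we must isolate $I(\lambda)$ among the summands of the modules $S^\alpha E$. By Lemma~\ref{lem:sym} its multiplicities, as $\alpha$ varies, are the coefficients of $\operatorname{ch}L(\lambda)$. So we attach the monomial $x^\alpha$ to $S^\alpha E$ and sum. For $N\ge1$ and $\theta\in\Lambda(n,r)$ put
\[
\Psi^{(N)}_\theta=\sum_{\alpha\in\Lambda(N,r)}\dim H(S^{\alpha}E_n)_\theta\;x_1^{\alpha_1}\cdots x_N^{\alpha_N}.
\]

\begin{lemma}\label{lem:expand}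
Put $\eta_\theta(\lambda)=\dim H(I_n(\lambda))_\theta$ and $\eta'_\theta(\nu)=\dim H(I_{n+1}(\nu))_{(\theta,0)}$. Then
\begin{align}
\Psi^{(n)}_\theta&=\sum_{\lambda\in\Lambda^+(n,r)}\eta_\theta(\lambda)\operatorname{ch}L_n(\lambda),\label{eq:psin}\\
\Psi^{(n+1)}_\theta&=\sum_{\nu\in\Lambda^+(n+1,r)}\eta'_\theta(\nu)\operatorname{ch}L_{n+1}(\nu),\label{eq:psin1}
\end{align}
and $\eta'_\theta(\lambda)=\eta_\theta(\lambda)$ for $\lambda\in\Lambda^+(n,r)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sym} and additivity, $\dim H(S^\alpha E_n)_\theta=\sum_\lambda\eta_\theta(\lambda)\dim L_n(\lambda)^\alpha$ for $\alpha\in\Lambda(n,r)$, which is \eqref{eq:psin}. For $\alpha\in\Lambda(n+1,r)$, the weight spaces of $S^\alpha E_{n+1}$ with last coordinate $0$ are spanned by the tensors of monomials without $z_{n+1}$. They form $S^\alpha E_n$, with the same action of $e_i$ because $i<n$. So $H(S^\alpha E_{n+1})_{(\theta,0)}=H(S^\alpha E_n)_\theta$, and Lemma~\ref{lem:sym} in rank $n+1$ gives \eqref{eq:psin1}. Setting $x_{n+1}=0$ keeps the $\alpha$ with $\alpha_{n+1}=0$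 and turns $\Psi^{(n+1)}_\theta$ into $\Psi^{(n)}_\theta$. By Lemma~\ref{lem:trunc}(b) it turns the right side of \eqref{eq:psin1} into $\sum_\lambda\eta'_\theta(\lambda)\operatorname{ch}L_n(\lambda)$, and the characters are linearly independent.
\end{proof}

On the other hand, $\Psi^{(N)}_\theta$ factors according to the three ingredients of Lemma~\ref{lem:sympow}: the exponents $\gamma$, the shifts $lu$, and the short strings $J(t)$. Let $h_j$ be the complete symmetric polynomial of degree $j$ (the sum of all monomials of degree $j$), $h_\gamma=\prod_ah_{\gamma_a}$, and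
\[
\Phi^{(N)}_{s,m}=\sum_{t\in[0,l-2]^N,\ |t|=s}\phi(t_1,\dots,t_N;m)\,x_1^{t_1}\cdots x_N^{t_N},
\]
which is $0$ for $s<0$.

\begin{lemma}\label{lem:formula}
Let $\theta\in\mathbb N^n$ and $\gamma=(\theta_a)_{a\ne i,i+1}$. If $d(\theta)=m-lu$ with $u\ge0$ and $0\le m\le l-2$ (such $u,m$ are unique), then in $N$ variables
\[
\Psi^{(N)}_\theta=h_\gamma\cdot h_u^F\cdot\Phi^{(N)}_{s,m},\qquad s=\theta_i+\theta_{i+1}-lu .
\]
If there are no such $u,m$, then $\Psi^{(N)}_\theta=0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sympow}, $S^\alpha E_n$ is the direct sum, over tuples $\gamma^{(1)},\dots,\gamma^{(N)}\in\mathbb N^{n-2}$, of the products $\bigotimes_jS^{c_j}_{\{i,i+1\}}$ with $c_j=\alpha_j-|\gamma^{(j)}|\ge0$. In such a product, the weight of a vector has entries $\sum_j\gamma^{(j)}$ outside $i,i+1$, its entries at $i,i+1$ add up to $\sum_jc_j$, and it is then determined by its degree. Write $c_j=lu_j+t_j$ with $0\le t_j\le l-1$. By Lemma~\ref{lem:strings}(a),(b) the product is $(\bigotimes_jJ(t_j))\langle-l\sum u_j\rangle\oplus\text{free}$. By part (d)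 it contributes $\phi(t_1,\dots,t_N;m')$ to $H$ in degree $m'-l\sum u_j$ for $0\le m'\le l-2$, nothing in other degrees, and nothing if some $t_j=l-1$. So the contributions to weight $\theta$ come from $\sum_j\gamma^{(j)}=\gamma$, $\sum u_j=u$, $m'=m$, $\sum t_j=s$, with monomial $\prod_jx_j^{|\gamma^{(j)}|}\cdot\prod_jx_j^{lu_j}\cdot\prod_jx_j^{t_j}$. The three sums are independent and give $h_\gamma$, $h_u^F$ and $\Phi^{(N)}_{s,m}$.
\end{proof}

We use the formula through two consequences. Call $\theta\in\mathbb N^n$ \emph{small} if $0\le d(\theta)\le l-2$; these are the weights with $u=0$.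

\begin{lemma}\label{lem:moves}
\begin{itemize}
\item[(a)] If $\theta'$ is small and $u\ge0$, then $\Psi^{(n)}_{\theta'+lu\varepsilon_{i+1}}=\Psi^{(n)}_{\theta'}\,h_u^F$.
\item[(b)] If $\theta$ is small and $j\ge0$, then $[x_{n+1}^j]\Psi^{(n+1)}_\theta$ is an $\mathbb N$-linear combination of polynomials $\Psi^{(n)}_{\theta'}$ with $\theta'$ small and $|\theta'|=|\theta|-j$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) In Lemma~\ref{lem:formula}, the weights $\theta'$ and $\theta'+lu\varepsilon_{i+1}$ have the same $\gamma$, $m$ and $s$.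

(b) Let $m=d(\theta)$ and $s=\theta_i+\theta_{i+1}$, so $\Psi^{(n+1)}_\theta=h_\gamma\Phi^{(n+1)}_{s,m}$. We have $h_g(x_1,\dots,x_{n+1})=\sum_{g'\le g}h_{g'}(x_1,\dots,x_n)\,x_{n+1}^{g-g'}$, and \eqref{eq:rec} gives $[x_{n+1}^t]\Phi^{(n+1)}_{s,m}=\sum_{m'}\phi(m',t;m)\Phi^{(n)}_{s-t,m'}$ for $0\le t\le l-2$, higher powers of $x_{n+1}$ being absent. Therefore
\begin{equation}\label{eq:branch}
[x_{n+1}^j]\Psi^{(n+1)}_\theta=\sum_{\gamma',t}\ \sum_{m'=0}^{l-2}\phi(m',t;m)\;h_{\gamma'}\,\Phi^{(n)}_{s-t,m'},
\end{equation}
summed over $\gamma'\in\mathbb N^{n-2}$ with $\gamma'_a\le\gamma_a$ for all $a$, and $0\le t\le l-2$, with $|\gamma|-|\gamma'|+t=j$. If $\Phi^{(n)}_{s-t,m'}\ne0$, then $m'\le s-t$ and $m'\equiv s-t\pmod2$ by Lemma~\ref{lem:strings}(d). So there is $\theta'\in\mathbb N^n$ with entries $\gamma'$ outside $i,i+1$ and $\theta'_i=(s-t+m')/2$, $\theta'_{i+1}=(s-t-m')/2$. It is small, $|\theta'|=|\gamma'|+s-t=|\theta|-j$, and $h_{\gamma'}\Phi^{(n)}_{s-t,m'}=\Psi^{(n)}_{\theta'}$ by Lemma~\ref{lem:formula}.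
\end{proof}

By \eqref{eq:psin}, Proposition~\ref{prop:key} asks us to pass from ``$\operatorname{ch}L_n(\lambda)$ occurs in $\Psi^{(n)}_\theta$'' to ``it occurs in some $\Psi^{(n)}_{\theta'}h_u^F$ with $u\ge1$''. One would like to divide by a Frobenius-twisted factor, but there is no such operation on characters. The substitute is (b): add a variable, and extract the coefficient of $x_{n+1}^{lu}$. This lowers the degree by $lu$ and stays within the family $\Psi$. Starting from rank $n+1$ rather than $n$ ensures that we land in rank $n$ with the factor $\operatorname{ch}L_n(\lambda^0)$ intact.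

\begin{example}\label{ex:n3gf}
For $l=2$ only $t=0$ and $m=0$ occur, so $\Phi^{(N)}_{s,0}$ is $1$ for $s=0$ and $0$ otherwise. In Example~\ref{ex:n3} this gives $\Psi_{(0,2u,g)}=h_gh_u^F$, all other $\Psi_\theta$ being zero. By (Q2), $\operatorname{ch}L(\lambda)=h_1h_1^F$ in three or four variables. For $\theta=(0,0,3)$ we find $\Psi^{(3)}_\theta=h_3=h_1h_1^F+x_1x_2x_3$, where $x_1x_2x_3=\operatorname{ch}L(1,1,1)$; this records the class of $z_3^3$. In four variables, $[x_4^2]\operatorname{ch}L_4(\lambda)=h_1=\operatorname{ch}L_3(1,0,0)$, and $[x_4^2]\Psi^{(4)}_\theta=[x_4^2]h_3=h_1=\Psi^{(3)}_{(0,0,1)}$. Multiplying by $h_1^F$ gives $\Psi^{(3)}_{(0,2,1)}=\operatorname{ch}L_3(\lambda)$, which predicts the class of $z_2^2z_3$.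
\end{example}

To keep track of which simple characters occur, let $C_n$ be the set of $\mathbb N$-linear combinations of the $\operatorname{ch}L_n(\nu)$, and write $f\ge g$ if $f-g\in C_n$. For $f\in C_n$, linear independence shows that $f\ge\operatorname{ch}L_n(\nu)$ if and only if $\operatorname{ch}L_n(\nu)$ has positive coefficient in $f$. In particular, if a sum of elements of $C_n$ is $\ge\operatorname{ch}L_n(\nu)$, so is one of the summands.

\begin{lemma}\label{lem:cone}
\begin{itemize}
\item[(a)] $[x_{n+1}^j]\,C_{n+1}\subseteq C_n$ for all $j\ge0$.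
\item[(b)] For $\nu\in\Lambda^+(n)$ and a polynomial $\overline{GL}_n$-module $M$,
\[
\operatorname{ch}L_n(\nu)\,(\operatorname{ch}M)^F=\sum_\tau[\bar L_n(\nu^1)\otimes M:\bar L_n(\tau)]\operatorname{ch}L_n(\nu^0+l\tau).
\]
In particular $C_n\cdot(\operatorname{ch}M)^F\subseteq C_n$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is Lemma~\ref{lem:trunc}(a), since the character of a module is the sum of those of its composition factors. For (b), the left side is $\operatorname{ch}L_n(\nu^0)\,(\operatorname{ch}(\bar L_n(\nu^1)\otimes M))^F$ by (Q2); expand into simple characters and apply (Q2) to each $\nu^0+l\tau$.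
\end{proof}

\section{Removing and restoring a row for classical $GL_n$}\label{sec:classical}

Extraction of $x_{n+1}^{lu}$ replaces the twisted factor $\bar L(\lambda^1)$ by a module of degree lower by $u$, and multiplication by $h_u^F$ tensors with a module of character $h_u$. We must know that for a suitable $u\ge1$ the round trip returns $\bar L(\lambda^1)$. Let $V=\langle z_1,\dots,z_n\rangle$ be the natural $\overline{GL}_n$-module and $D^uV=S^u(V^*)^*$ the divided power. It is dual to a quotient of $(V^*)^{\otimes u}$, so it is a submodule of $V^{\otimes u}$ and is polynomial, with character $h_u$.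

\begin{lemma}\label{lem:row}
Let $0\ne\tau\in\Lambda^+(n)$, $u=\tau_1\ge1$, $Y=\bar L_{n+1}(\tau)$, and let $Y_j$ be the sum of the weight spaces of $Y$ with last coordinate $j$, a polynomial $\overline{GL}_n$-module. Then $Y_u$ has a composition factor $\bar L_n(\sigma)$ such that $\bar L_n(\tau)$ is a composition factor of $\bar L_n(\sigma)\otimes D^uV$.
\end{lemma}

In characteristic $0$ this is the branching rule followed by Pieri's rule: the constituents $\sigma$ of $Y$ interlace $(\tau,0)$, so $|\tau|-|\sigma|=\tau_1$ forces $\sigma=(\tau_2,\dots,\tau_n,0)$, and $\tau/\sigma$ is a horizontal strip of size $u$. In characteristic $p$ these rules do not apply to simple modules, so we construct a homomorphism $D^uV\otimes Y_u\to Y_0$ from singular matrices.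

\begin{proof}
Since $k$ is infinite and $Y$ is polynomial, the action of $GL_{n+1}(k)$ extends to a polynomial action of the monoid $M_{n+1}(k)$ of all matrices. The matrix $\operatorname{diag}(1,\dots,1,c)$ acts on $Y_j$ as $c^j$, also for $c=0$; so $\pi=\operatorname{diag}(1,\dots,1,0)$ is the projection onto $Y_0$. By Lemma~\ref{lem:trunc}(b), $Y_0\cong\bar L_n(\tau)$; this is an isomorphism of $GL(V)$-modules because an element of $GL(V)\subset GL_{n+1}(k)$ commutes with $\xi^{(0)}$ and acts on $\xi^{(0)}E_{n+1}^{\otimes r}=V^{\otimes r}$ in the natural way.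

For $w\in V$ let $g_w\in M_{n+1}(k)$ be the identity on $V$ with $g_wz_{n+1}=w$. Then $\pi g_w=g_w$, so $g_wY\subseteq Y_0$. For $y\in Y_u$ and $c\in k$ we have $g_{cw}y=g_w\operatorname{diag}(1,\dots,1,c)y=c^ug_wy$. So $f_y\colon w\mapsto g_wy$ is a homogeneous polynomial map $V\to Y_0$ of degree $u$, that is, an element of $S^u(V^*)\otimes Y_0=\operatorname{Hom}(D^uV,Y_0)$, and it is linear in $y$. For $g\in GL(V)$ we have $gg_wg^{-1}=g_{gw}$, so $f_{gy}(w)=g\,f_y(g^{-1}w)$, which says that $y\mapsto f_y$ is equivariant. We obtain a $GL(V)$-homomorphism $D^uV\otimes Y_u\to\bar L_n(\tau)$.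

It is nonzero. By symmetry of characters there is $0\ne y\in Y$ of weight $(\tau_2,\dots,\tau_n,0,\tau_1)$; thus $y\in Y_u$. Let $\epsilon$ be the diagonal matrix with $0$ in place $n$ and $1$ elsewhere, and let $s$ be the permutation matrix interchanging $z_n$ and $z_{n+1}$. Then $\epsilon y=y$ since the $n$-th coordinate of the weight is $0$, and $g_{z_n}\epsilon=s\epsilon$ since both fix $z_a$ for $a<n$, kill $z_n$, and send $z_{n+1}$ to $z_n$. So $f_y(z_n)=g_{z_n}\epsilon y=sy\ne0$.

Hence the simple module $\bar L_n(\tau)$ is a quotient of $D^uV\otimes Y_u$. Filtering $Y_u$ by a composition series, it is a composition factor of $D^uV\otimes\bar L_n(\sigma)$ for some composition factor $\bar L_n(\sigma)$ of $Y_u$.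
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}

Let $\lambda$ and $\theta$ be as in the proposition, so $\eta_\theta(\lambda)>0$ and $d(\theta)\ge0$. By \eqref{eq:psin}, $\Psi^{(n)}_\theta\ne0$, so $d(\theta)=m-lu'$ with $u'\ge0$ and $0\le m\le l-2$ by Lemma~\ref{lem:formula}; since $d(\theta)\ge0$, we have $u'=0$ and $\theta$ is small. As $\lambda$ is not column $l$-regular, $\lambda^1\ne0$. Let $u=\lambda^1_1\ge1$, and take $Y$, $Y_j$ and $\sigma$ as in Lemma~\ref{lem:row} for $\tau=\lambda^1$.

\emph{Step 1: going down.} By Lemma~\ref{lem:expand}, $\eta'_\theta(\lambda)>0$, so $\Psi^{(n+1)}_\theta-\operatorname{ch}L_{n+1}(\lambda)\in C_{n+1}$. Lemma~\ref{lem:cone}(a) gives $[x_{n+1}^{lu}]\Psi^{(n+1)}_\theta\ge[x_{n+1}^{lu}]\operatorname{ch}L_{n+1}(\lambda)$. By (Q2) in rank $n+1$, and because $(\operatorname{ch}Y)^F$ involves only powers of $x_{n+1}^l$,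
\[
[x_{n+1}^{lu}]\operatorname{ch}L_{n+1}(\lambda)=\sum_{j=0}^u\Bigl([x_{n+1}^{lj}]\operatorname{ch}L_{n+1}(\lambda^0)\Bigr)\cdot(\operatorname{ch}Y_{u-j})^F .
\]
Every term lies in $C_n$ by Lemma~\ref{lem:cone}. By Lemma~\ref{lem:trunc}(b) the term $j=0$ is $\operatorname{ch}L_n(\lambda^0)(\operatorname{ch}Y_u)^F$, and this is $\ge\operatorname{ch}L_n(\lambda^0+l\sigma)$ by Lemma~\ref{lem:cone}(b) with $\nu=\lambda^0$. Therefore
\begin{equation}\label{eq:lower}
[x_{n+1}^{lu}]\Psi^{(n+1)}_\theta\ \ge\ \operatorname{ch}L_n(\lambda^0+l\sigma).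
\end{equation}

\emph{Step 2: staying in the family.} By Lemma~\ref{lem:moves}(b), the left side of \eqref{eq:lower} is a sum of polynomials $\Psi^{(n)}_{\theta'}$ with $\theta'$ small and $|\theta'|=r-lu$. Each lies in $C_n$ by \eqref{eq:psin}, and by \eqref{eq:lower} the sum is nonzero. So there is such a $\theta'$ with $\Psi^{(n)}_{\theta'}\ge\operatorname{ch}L_n(\lambda^0+l\sigma)$.

\emph{Step 3: going up.} Let $\theta''=\theta'+lu\varepsilon_{i+1}$. Then $|\theta''|=r$ and $d(\theta'')=d(\theta')-lu\le l-2-l<0$. By Lemma~\ref{lem:moves}(a) and Lemma~\ref{lem:cone}(b) with $M=D^uV$,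
\[
\Psi^{(n)}_{\theta''}=\Psi^{(n)}_{\theta'}h_u^F\ \ge\ \operatorname{ch}L_n(\lambda^0+l\sigma)\,h_u^F=\sum_\tau[\bar L_n(\sigma)\otimes D^uV:\bar L_n(\tau)]\operatorname{ch}L_n(\lambda^0+l\tau).
\]
By the choice of $\sigma$, the term $\tau=\lambda^1$ has positive coefficient, so $\Psi^{(n)}_{\theta''}\ge\operatorname{ch}L_n(\lambda)$. By \eqref{eq:psin}, $\eta_{\theta''}(\lambda)>0$, that is, $H(I(\lambda))_{\theta''}\ne0$. This proves Proposition~\ref{prop:key}, and with it Theorem~\ref{thm:main}. \qed

\begin{remark}
The failure of column regularity is used only to have $u\ge1$, which makes $d(\theta'')$ negative. It cannot be omitted: for $\lambda=0$ the space $H(I(0))$ is one-dimensional in degree $0$. For $n=2$ the vector $\gamma$ is empty, so \eqref{eq:branch} with $j=lu$ would need $t=lu>l-2$; the sum is empty, \eqref{eq:lower} is impossible, and the hypothesis of the proposition never holds, in agreement with the direct argument of Section~\ref{sec:H}.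
\end{remark}

\begin{thebibliography}{9}

\bibitem{DD} Dipper and Donkin, \emph{Quantum $GL_n$}.

\bibitem{Don} Donkin, \emph{The $q$-Schur algebra}.

\bibitem{Jan} Jantzen, \emph{Representations of Algebraic Groups}.

\bibitem{PI} \emph{On Projective And Injective Polynomial Modules}, \texttt{https://core.ac.uk/download/2708162.pdf}.

\end{thebibliography}
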